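\title{Computable automorphisms and elementary subgroups of the absolute Galois group of $\mathbb{Q}$}

\begin{abstract}
Fix a computable presentation of $\overline{\mathbb{Q}}$, let $G$ be its automorphism group, and for a Turing degree $d$ let $G_d$ be the subgroup of $d$-computable automorphisms. We show that $G_c\cap G_d$ is never an elementary subgroup of $G$ when $c$ and $d$ are low. A single $\exists\forall$-formula with computable parameters suffices: it holds in $G$, and each of its witnesses computes the halting problem. We also show that for low $c,d$ the group $G_c\cap G_d$ is not elementarily equivalent to $G$, and that for a Turing ideal $\mathcal I$ the group of automorphisms lying in $\mathcal I$ is an elementary subgroup of $G$ if and only if $(\omega,\mathcal I)$ is an elementary substructure of the full model of second-order arithmetic. The proofs use a computable Frobenius lift $\sigma$ and a computable generator $\tau$ of tame inertia at the prime $2$, related by $\sigma\tau\sigma^{-1}=\tau^2$.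
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a computable presentation of the algebraic closure $\overline{\mathbb{Q}}$ of $\mathbb{Q}$: its domain is a computable subset of $\omega$ and the field operations are computable functions. Let $G=\operatorname{Aut}(\overline{\mathbb{Q}})$ be the absolute Galois group of $\mathbb{Q}$, regarded as a structure in the language of groups. Write $\overline{\mathbb{Q}}$ as the union of a computable tower $\mathbb{Q}=F_0\subseteq F_1\subseteq\cdots$ of finite Galois extensions. An automorphism is a coherent sequence of elements of the finite groups $\operatorname{Gal}(F_n/\mathbb{Q})$, that is, a path through the finitely branching tree whose $n$-th level is $\operatorname{Gal}(F_n/\mathbb{Q})$. An algorithm lists each level completely, and products and inverses of paths are computed level by level. Hence for every Turing degree $d$ the $d$-computable automorphisms form a subgroup $G_d\le G$. We write $G_0$ for the group of computable automorphisms.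

A subgroup $H\le G$ is \emph{elementary for a class of formulas} if $H\models\psi(\bar h)\iff G\models\psi(\bar h)$ for every formula $\psi(\bar x)$ in the class and every tuple $\bar h$ from $H$. It is an \emph{elementary subgroup}, written $H\preccurlyeq G$, if this holds for all first-order formulas. When $H$ is cut out by a bound on computational complexity, elementarity measures how much complexity is needed to find witnesses for existential quantifiers in $G$.

The simplest cases need little. Every subgroup is elementary for quantifier-free formulas. The tree has no dead ends, because every automorphism of $F_n$ extends to $F_{n+1}$, so $G_0$ is dense in $G$. An inequation $w(x,\bar h)\ne1$ defines an open set, so if it has a solution in $G$ it has a computable one. Equations define closed sets, and so do all \emph{positive} formulas, those built from equations without negation. More precisely, a positive formula $\psi(\bar g)$ holds in $G$ if and only if $\psi(\bar g|_{F_n})$ holds in $\operatorname{Gal}(F_n/\mathbb{Q})$ for every $n$. Indeed, positive formulas pass to quotient groups, which gives one direction and shows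 that truth at level $n+1$ implies truth at level $n$; the converse is an induction in which $\vee$ uses the pigeonhole principle and $\exists$ uses K\"onig's lemma. So the solutions of a positive formula with computable parameters are the paths through a computable subtree. This subtree may have dead ends, but by the low basis theorem it has, if it is infinite, a path whose degree $c$ is \emph{low}, meaning $c'=0'$. Low degrees are therefore the natural place to look for small subgroups that reflect the theory of $G$. An intersection $G_c\cap G_d$ has more room than a single $G_d$, since the degrees below both $c$ and $d$ need not have a largest element, and witnesses can then be added in infinitely many steps.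

It is known that there are two low degrees $c$ and $d$ such that $G_c\cap G_d$ is elementary for existential formulas, for universal formulas, and for all positive formulas. We answer the following question, posed in \cite{ASL}.

\begin{quote}
\emph{Are there low Turing degrees $c$ and $d$ such that $G_c\cap G_d$ is an elementary subgroup of $G$?}
\end{quote}

The known result covers negation at one quantifier and arbitrarily many quantifiers without negation, so one might guess that the two can be combined. They cannot, and the failure occurs one quantifier level above the existential and universal formulas.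

A \emph{Turing ideal} is a nonempty family $\mathcal I\subseteq\mathcal P(\omega)$ closed downward under $\le_T$ and closed under $\oplus$. Identifying an automorphism with its graph, put $G_{\mathcal I}=\{\alpha\in G:\alpha\in\mathcal I\}$. This is a subgroup containing $G_0$. We have $G_{\mathcal P(\omega)}=G$, and $G_c\cap G_d=G_{\mathcal I}$ for the ideal $\mathcal I=\{X:X\le_Tc\text{ and }X\le_Td\}$.

\begin{theorem}\label{thm:main}
There are $\sigma,\tau,\gamma\in G_0$ and an $\exists\forall$-formula $\varphi$ in the language of groups such that $G\models\varphi(\sigma,\tau,\gamma)$ and the following hold.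
\begin{enumerate}
\item[(a)] If $G_0\le H\le G$ and $H\models\varphi(\sigma,\tau,\gamma)$, then some element of $H$ computes $\emptyset'$.
\item[(b)] If $G_c\cap G_d$ is elementary for $\exists\forall$-formulas, then $c\ge0'$ and $d\ge0'$. In particular neither $c$ nor $d$ is low.
\item[(c)] If $\mathcal I$ is a Turing ideal and $G_{\mathcal I}$ is elementary for $\exists\forall$-formulas, then $\mathcal I$ is closed under the Turing jump. Hence no single $G_d$ is an elementary subgroup of $G$.
\end{enumerate}
\end{theorem}

So the answer to the question is no. The parameters can be removed.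

\begin{theorem}\label{thm:sentence}
There is a sentence $\Xi$ that is true in $G$ and false in every subgroup $H$ with $G_0\le H\le G$ that has no element computing $\emptyset'$. In particular, for low $c$ and $d$ the group $G_c\cap G_d$ is not elementarily equivalent to $G$.
\end{theorem}

The same coding determines exactly which groups $G_{\mathcal I}$ are elementary. For $\mathcal I\subseteq\mathcal P(\omega)$ let $(\omega,\mathcal I)$ be the two-sorted structure for the language $L_2$ of second-order arithmetic in which number variables range over $\omega$, set variables range over $\mathcal I$, and $+,\times,\in$ have their usual meaning.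

\begin{theorem}\label{thm:class}
Let $\mathcal I$ be a Turing ideal. Then $G_{\mathcal I}\preccurlyeq G$ if and only if $(\omega,\mathcal I)\preccurlyeq(\omega,\mathcal P(\omega))$.
\end{theorem}

\begin{corollary}\label{cor:pairs}
\begin{enumerate}
\item[(a)] There exist (non-low) degrees $c,d$ with $G_c\cap G_d\preccurlyeq G$.
\item[(b)] Whenever $G_c\cap G_d\preccurlyeq G$, both $c$ and $d$ compute every real that is definable without parameters in $(\omega,\mathcal P(\omega))$; for example all $\emptyset^{(n)}$, all hyperarithmetic sets, and Kleene's $\mathcal O$.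
\end{enumerate}
\end{corollary}

After fixing conventions in Section~\ref{sec:conv}, we show the mechanism at the single prime $7$ in Section~\ref{sec:seven}. Sections~\ref{sec:tame} and~\ref{sec:comm} construct $\sigma$ and $\tau$, define the closed subgroup generated by $\tau$ by two equations, and compute which automorphisms commute with its elements. The four results are proved in Sections~\ref{sec:jump} to~\ref{sec:pairs}. Two theorems are quoted without proof beyond textbook facts: Geyer's theorem on abelian subgroups of $G$, used only for Theorem~\ref{thm:sentence}, and Spector's exact pair theorem, used only for Corollary~\ref{cor:pairs}(a).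

\section{Conventions}\label{sec:conv}

\subsection*{Computability}
For $X,Y\subseteq\omega$ we write $Y\le_TX$, or ``$X$ computes $Y$'', if an algorithm with oracle $X$ decides membership in $Y$. The join $X\oplus Y=\{2n:n\in X\}\cup\{2n+1:n\in Y\}$ computes both $X$ and $Y$. A set is \emph{c.e.\ in $X$} if an algorithm with oracle $X$ lists its elements. The \emph{jump} $X'$ is the set of all $n$ such that the $n$-th oracle machine with oracle $X$ halts on input $n$; $\emptyset'$ is the halting problem and $0'$ is its degree. We use three standard facts.
\begin{enumerate}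
\item[(T1)] $X'$ is c.e.\ in $X$, and every set that is c.e.\ in $X$ is computable from $X'$.
\item[(T2)] $X'\not\le_TX$. Hence a low degree $c$ does not compute $0'=c'$.
\item[(T3)] If $Y$ and its complement are both c.e.\ in $X$, then $Y\le_TX$.
\end{enumerate}
Polynomials over number fields can be factored by standard algorithms (see for example \cite{Cohen}). We take $F_n$ to be generated by all conjugates of the first $n$ elements of $\overline{\mathbb{Q}}$, and we can compute from $n$ the finite group $\operatorname{Gal}(F_n/\mathbb{Q})$, its action on $F_n$, and the restriction map to $\operatorname{Gal}(F_{n-1}/\mathbb{Q})$. The graph of $\alpha\in G$ and the sequence $(\alpha|_{F_n})_n$ compute each other.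

\subsection*{Profinite powers}
The letter $q$ denotes a rational prime and $l$ an odd prime. Let
\[
\widehat{\mathbb{Z}}=\varprojlim_m\mathbb{Z}/m=\prod_q\mathbb{Z}_q,\qquad R=\varprojlim_{N\text{ odd}}\mathbb{Z}/N=\prod_{l\ne2}\mathbb{Z}_l .
\]
The $q$-component of $b$ is $b_q$. For an integer $m\ge1$ we write $m\mid b$ if $b\in m\widehat{\mathbb{Z}}$, which means that $b_q\in m\mathbb{Z}_q$ for each prime $q$ dividing $m$. For $a\in R$ put $\operatorname{supp}(a)=\{l:a_l\ne0\}$. For a set $S$ of primes, $1_S$ has component $1$ at the primes in $S$ and $0$ elsewhere, and $e_q=1_{\{q\}}$; we read these in $\widehat{\mathbb{Z}}$ or in $R$ as the context requires. An element $b\in\widehat{\mathbb{Z}}$ is coded by the function $(q,k)\mapsto b_q\bmod q^k$, which by the Chinese remainder theorem computes $m\mapsto b\bmod m$ and is computed by it; elements of $R$ are coded in the same way.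

If $g$ lies in a profinite group $\Gamma$ and $b\in\widehat{\mathbb{Z}}$, then $g^b$ is the element whose image in each finite quotient is $\bar g^{\,j}$, where $\bar g$ is the image of $g$ and $j$ is any integer congruent to $b$ modulo the order of $\bar g$. The rules $g^{b+b'}=g^bg^{b'}$, $(g^b)^{b'}=g^{bb'}$ and $hg^bh^{-1}=(hgh^{-1})^b$ hold because they hold in finite quotients, and $\overline{\langle g\rangle}=\{g^b:b\in\widehat{\mathbb{Z}}\}$. If all the $\bar g$ have odd order, then $g^b$ depends only on the image of $b$ in $R$, and we write $g^a$ for $a\in R$. The unit group $R^\times$ is profinite and contains $2$, so $2^b\in R^\times$ is defined for $b\in\widehat{\mathbb{Z}}$. For odd $N$ let $\operatorname{ord}_N(2)$ be the order of $2$ modulo $N$; then $2^b\equiv2^j\pmod N$ whenever $j\equiv b\pmod{\operatorname{ord}_N(2)}$.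

\section{The mechanism at the prime $7$}\label{sec:seven}

Fix $k\ge1$, let $\zeta$ be a primitive $7^k$-th root of unity, let $\theta^{7^k}=2$, and let $M_k=\mathbb{Q}(\zeta,\theta)$. The prime $2$ is unramified in $\mathbb{Q}(\zeta)$, so $x^{7^k}-2$ is an Eisenstein polynomial at each prime above $2$ and is irreducible over $\mathbb{Q}(\zeta)$. Counting degrees, every assignment $\zeta\mapsto\zeta^i$, $\theta\mapsto\zeta^j\theta$ with $7\nmid i$ defines an automorphism of $M_k$. Consider
\[
t:\ \zeta\mapsto\zeta,\ \theta\mapsto\zeta\theta,\qquad\qquad s:\ \zeta\mapsto\zeta^2,\ \theta\mapsto\theta .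
\]
Then $sts^{-1}$ fixes $\zeta$ and sends $\theta$ to $s(\zeta\theta)=\zeta^2\theta$, so $sts^{-1}=t^2$ and $s^jts^{-j}=t^{2^j}$. Since $t$ has order $7^k$, the power $s^j$ commutes with $t$ if and only if $2^j\equiv1\pmod{7^k}$. Now $2^3=1+7$, and if $u$ is prime to $7$ and $i\ge1$ then $(1+7^iu)^7=1+7^{i+1}u'$ with $u'$ prime to $7$. So $2^{3\cdot7^i}$ is congruent to $1$ modulo $7^{i+1}$ but not modulo $7^{i+2}$, and $\operatorname{ord}_{7^k}(2)=3\cdot7^{k-1}$. Thus $s^{3\cdot7^i}$ commutes with $t$ on $M_k$ for $k\le i+1$ and fails to do so for $k\ge i+2$: the failure to commute can be postponed to any level.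

Choose the $\zeta$ and $\theta$ compatibly as $k$ grows and regard $s,t$ as automorphisms of $\bigcup_kM_k$. For $b\in\widehat{\mathbb{Z}}$ and $0\ne a\in\mathbb{Z}_7$, the element $s^b$ commutes with $t^a$ if and only if $2^ba\equiv a\pmod{7^k}$ for all $k$, that is, if and only if $3\cdot7^{i}\mid b$ for all $i$, that is, if and only if $3\mid b$ and $b_7=0$.

Now take a machine that may or may not halt. Let $b_7=7^i$ if it halts after exactly $i\ge1$ steps, let $b_7=0$ if it never halts, and let $b_q=q$ for $q\ne7$. Then $b$ is computable, since $b_7\bmod7^k$ is found by running the machine for $k-1$ steps. The set $B$ of powers $t^a$ commuting with $s^b$ is $\{1\}$ if the machine halts and is $\{t^a:a\in\mathbb{Z}_7\}$ if it does not. Suppose we are given an $x\in B$ that is nontrivial if $B$ is. Run the machine and, in parallel, inspect $x|_{M_1},x|_{M_2},\dots$. Either the machine halts or some $x|_{M_k}$ is nontrivial, and not both. So $x$ decides whether the machine halts.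

For one machine, $x=1$ or $x=t$ will do, and both are computable. The theorem comes from treating all machines at once, each at its own prime, with a single $x$. This requires four things: computable automorphisms $\sigma,\tau$ of all of $\overline{\mathbb{Q}}$ that play the roles of $s,t$ at every odd prime (Section~\ref{sec:tame}); a definition of $\overline{\langle\tau\rangle}$ inside $G$; a supply of primes that do not interfere with each other, as $3$ and $7$ might through the condition $3\mid b$ (Section~\ref{sec:comm}); and a formula saying that $x$ is nontrivial at every prime at which $B$ is (Section~\ref{sec:jump}).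

\section{A computable Frobenius lift and a generator of tame inertia}\label{sec:tame}

In the example, $s$ acts on roots of unity of odd order as the Frobenius map of characteristic $2$, and $t$ generates the ramification of $M_k$ above $2$. So we look for $\sigma$ and $\tau$ in a decomposition group of $2$.

Let $\mathcal O_n$ be the ring of integers of $F_n$. An integral basis of $\mathcal O_n$ can be computed \cite{Cohen}. This gives the finite ring $\mathcal O_n/2\mathcal O_n$ with its action of $\operatorname{Gal}(F_n/\mathbb{Q})$, and the primes of $\mathcal O_n$ above $2$ correspond to its maximal ideals, which are found by finite search. We compute successively primes $\mathfrak P_n\mid2$ of $\mathcal O_n$ with $\mathfrak P_n\subseteq\mathfrak P_{n+1}$, so that $\mathfrak P_{n+1}\cap F_n=\mathfrak P_n$. Let $k_n=\mathcal O_n/\mathfrak P_n$, let $f_n=[k_n:\mathbb{F}_2]$, and let $\mathrm{Frob}$ be the map $z\mapsto z^2$. The \emph{decomposition group} $D_n$ is the stabilizer of $\mathfrak P_n$ in $\operatorname{Gal}(F_n/\mathbb{Q})$, the \emph{inertia group} $I_n$ is the kernel of the action of $D_n$ on $k_n$, and $W_n\le I_n$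 is the \emph{wild inertia group}. We recall the following from \cite[I~\S7, IV~\S2]{Serre}.
\begin{enumerate}
\item[(R1)] The restriction maps $D_{n+1}\to D_n$ and $I_{n+1}\to I_n$ are onto.
\item[(R2)] $D_n/I_n=\operatorname{Gal}(k_n/\mathbb{F}_2)$, which is cyclic of order $f_n$ and generated by $\mathrm{Frob}$; and $|I_n|$ is the ramification index of $\mathfrak P_n$ over $2$.
\item[(R3)] $W_n$ is the normal Sylow $2$-subgroup of $I_n$.
\item[(R4)] For a uniformizer $\varpi$ at $\mathfrak P_n$, the map $\vartheta(t)=t(\varpi)/\varpi\bmod\mathfrak P_n$ does not depend on $\varpi$ and induces an injective homomorphism $I_n/W_n\to k_n^\times$.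
\end{enumerate}
By (R3), $W_n$ consists of the elements of $I_n$ of $2$-power order. So $D_n,I_n,W_n$ are computable from $n$, the group $W_n$ is normal in $D_n$, and $W_{n+1}\to W_n$ is onto, since a surjection of finite groups maps Sylow subgroups onto Sylow subgroups. By (R4), $I_n/W_n$ is cyclic of odd order dividing $2^{f_n}-1$. If $s\in D_n$ and $t\in I_n$, then $\varpi'=s^{-1}\varpi$ is a uniformizer and $sts^{-1}(\varpi)/\varpi=s(t(\varpi')/\varpi')$, so $\vartheta(sts^{-1})=s(\vartheta(t))$. Therefore
\begin{equation}\label{eq:modW}
s\text{ acts on }k_n\text{ as }\mathrm{Frob}^j\ \Longrightarrow\ sts^{-1}\equiv t^{2^j}\pmod{W_n}\quad\text{for all }t\in I_n .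
\end{equation}

So the relation we want holds automatically modulo wild inertia. Formulas of group theory see only equations in $G$, so we need it exactly; and to obtain computable $\sigma,\tau$ we need a tree of finite approximations without dead ends. Call a pair $(s,t)\in D_n\times I_n$ \emph{good at level $n$} if $s$ acts on $k_n$ as $\mathrm{Frob}$, the order of $t$ is odd, $I_n=W_n\langle t\rangle$, and $sts^{-1}=t^2$. The pair $(1,1)$ is good at level $0$, and goodness is decidable.

\begin{lemma}\label{lem:lift}
Every good pair at level $n$ is the restriction of a good pair at level $n+1$.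
\end{lemma}

\begin{proof}
Write $D',I',W'$ for the groups at level $n+1$ and $\pi:D'\to D_n$ for restriction. Let $(s,t)$ be good at level $n$. We use the Schur--Zassenhaus theorem: if $K$ is a normal $2$-subgroup of a finite group $U$ and $U/K$ has odd order, then $K$ has a complement in $U$ and any two complements are conjugate in $U$. Writing a conjugating element as $kc$ with $k\in K$ and $c$ in the first complement shows that they are conjugate by an element of $K$. Existence will lift $t$, and conjugacy will correct a first lift of $s$.

\emph{Lifting $t$.} Put $U=I'\cap\pi^{-1}(\langle t\rangle)$ and $K=U\cap W'$. If $k\in K$ then $\pi(k)\in\langle t\rangle\cap W_n=1$, because $t$ has odd order; so $K=\ker\pi\cap W'$. Next, $I'=W'U$: given $i\in I'$ write $\pi(i)=wt^j$ with $w\in W_n$ and lift $w$ to $w'\in W'$; then $w'^{-1}i\in U$. Hence $U/K\cong I'/W'$ is cyclic of odd order. Let $T$ be a complement of $K$ in $U$. It is cyclic of odd order, $T\cap W'=T\cap K=1$, and $I'=W'U=W'T$. Moreover $\pi(T)=\pi(U)=\langle t\rangle$, the first equality because $K\le\ker\pi$ and the second by (R1). Generators lift along surjections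 of finite cyclic groups, since $(\mathbb{Z}/mm')^\times\to(\mathbb{Z}/m)^\times$ is onto. So $T$ has a generator $t'$ with $\pi(t')=t$.

\emph{Lifting $s$.} By (R2) there is $d\in D'$ acting on $k_{n+1}$ as $\mathrm{Frob}$. Then $\pi(d)^{-1}s$ acts trivially on $k_n$, so it lies in $I_n$ and lifts to some $i\in I'$. The element $h=di$ satisfies $\pi(h)=s$ and acts as $\mathrm{Frob}$. Since $s\langle t\rangle s^{-1}=\langle t^2\rangle=\langle t\rangle$ and $I',W'$ are normal in $D'$, the element $h$ normalizes $U$ and $K$. So $hTh^{-1}$ is a complement of $K$ in $U$, and there is $k\in K$ such that $s'=kh$ normalizes $T$. As $k\in\ker\pi\cap I'$, we still have $\pi(s')=s$, and $s'$ acts as $\mathrm{Frob}$. Finally $s't's'^{-1}$ and $t'^2$ both lie in $T$ and are congruent modulo $W'$ by \eqref{eq:modW}; since $T\cap W'=1$, they are equal.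
\end{proof}

Starting from $(1,1)$ and taking at each level the first good lift, we obtain a computable coherent sequence $(\sigma_n,\tau_n)$ of good pairs, hence $\sigma,\tau\in G_0$ with $\sigma\tau\sigma^{-1}=\tau^2$. They are fixed for the rest of the paper.

Let $\mathfrak P=\bigcup_n\mathfrak P_n$, a prime ideal of the ring of all algebraic integers. Let $D,I,W,C$ be the closed subgroups consisting of those $g\in G$ whose restriction to each $F_n$ lies in $D_n$, $I_n$, $W_n$, $\langle\tau_n\rangle$ respectively. Then $D=\{g:g\mathfrak P=\mathfrak P\}$ and $C=\overline{\langle\tau\rangle}$. Every $m\ge1$ divides $f_n$ for large $n$: once $F_n$ contains the roots of $x^{2^m-1}-1$, which stay distinct modulo $\mathfrak P_n$, we have $\mathbb{F}_{2^m}\subseteq k_n$. Each $g\in D$ acts on $k_n$ as $\mathrm{Frob}^{j_n}$ with $j_n$ determined modulo $f_n$, and these classes are compatible. So there is a unique $\deg g\in\widehat{\mathbb{Z}}$ with $\deg g\equiv j_n\pmod{f_n}$ for all $n$. The map $\deg:D\to\widehat{\mathbb{Z}}$ is a homomorphism with kernel $I$, and $\deg\sigma^b=b$.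

\begin{lemma}\label{lem:C}
\begin{enumerate}
\item[(a)] $I=WC$ and $W\cap C=1$.
\item[(b)] The map $a\mapsto\tau^a$ is an isomorphism from $(R,+)$ onto $C$.
\item[(c)] $\sigma^b\tau^a\sigma^{-b}=\tau^{2^ba}$ for all $b\in\widehat{\mathbb{Z}}$ and $a\in R$.
\item[(d)] $\sigma^b\le_Tb$, $\tau^a\le_Ta$, and $a\le_T\tau^a$. The set $\operatorname{supp}(a)$ is c.e.\ in $\tau^a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At level $n$ we have $I_n=W_n\langle\tau_n\rangle$ and $W_n\cap\langle\tau_n\rangle=1$. So $W\cap C=1$, and for $x\in I$ the factorizations $x|_{F_n}=w_nc_n$ are unique, hence coherent, and give $x=wc$.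

(b) The $\tau_n$ have odd order, so the map is defined and onto. Let $N$ be odd and let $F_n$ contain a root $\theta$ of $x^N-2$. From $\theta^N=2$ we see that $N$ divides the ramification index $|I_n|=|W_n|\cdot|\langle\tau_n\rangle|$. As $|W_n|$ is a power of $2$,
\begin{equation}\label{eq:order}
\text{every odd }N\text{ divides the order of }\tau_n\text{ for all large }n .
\end{equation}
If $\tau^a=1$, then $a$ is divisible by the order of every $\tau_n$, so by every odd $N$, and $a=0$.

(c) For integers $j\ge0$ induction gives $\sigma_n^j\tau_n\sigma_n^{-j}=\tau_n^{2^j}$. Choose $j$ congruent to $b$ modulo both the order of $\sigma_n$ and $\operatorname{ord}_N(2)$, where $N$ is the order of $\tau_n$. This gives $\sigma^b\tau\sigma^{-b}=\tau^{2^b}$ on each $F_n$; now raise to the power $a$.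

(d) To compute $\sigma^b|_{F_n}$, compute the order $m$ of $\sigma_n$ and ask for $b\bmod m$; the same works for $\tau^a$. Conversely, given an odd $N$, find by \eqref{eq:order} an $n$ such that $N$ divides the order of $\tau_n$, and then $j$ with $\tau^a|_{F_n}=\tau_n^j$; then $a\equiv j\pmod N$. Finally $l\in\operatorname{supp}(a)$ if and only if $a\not\equiv0\pmod{l^k}$ for some $k$.
\end{proof}

The last sentence of (d) is the asymmetry on which everything rests: $a_l\ne0$ is confirmed by a finite computation, and $a_l=0$ is not.

\section{Defining $C$ and deciding commutation}\label{sec:comm}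

A formula that quantifies over $G$ ranges over automorphisms that have nothing to do with the prime $2$. The following rigidity property forces everything that interacts with $\tau$ back into $D$. A nonarchimedean prime of $\overline{\mathbb{Q}}$ is a nonzero prime ideal $\mathfrak Q$ of the ring of all algebraic integers. It determines a nonarchimedean absolute value $|\cdot|$ on $\overline{\mathbb{Q}}$, normalized by $|p|=1/p$ for the rational prime $p\in\mathfrak Q$, such that $\mathfrak Q$ is the set of algebraic integers of absolute value less than $1$. The stabilizer $D_{\mathfrak Q}$ of $\mathfrak Q$ in $G$ is closed and preserves $|\cdot|$, and $D_{g\mathfrak Q}=gD_{\mathfrak Q}g^{-1}$.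

\begin{lemma}[F.~K.~Schmidt; see {\cite[\S12.1]{NSW}}]\label{lem:schmidt}
If $\mathfrak Q\ne\mathfrak Q'$ are nonarchimedean primes of $\overline{\mathbb{Q}}$, then $D_{\mathfrak Q}\cap D_{\mathfrak Q'}=1$.
\end{lemma}

\begin{proof}
Let $\Gamma=D_{\mathfrak Q}\cap D_{\mathfrak Q'}$ and let $M$ be its fixed field. Then $\Gamma=\operatorname{Gal}(\overline{\mathbb{Q}}/M)$, the conjugates of $\xi$ over $M$ form the orbit $\Gamma\xi$, and $\Gamma$ preserves both absolute values $|\cdot|$ and $|\cdot|'$.

The restrictions of $|\cdot|$ and $|\cdot|'$ to $M$ are nontrivial, and they are inequivalent. For suppose $|\cdot|'=|\cdot|^\lambda$ on $M$. If $\xi$ has an orbit of size $n$, the product of the orbit lies in $M$ and has absolute values $|\xi|^n$ and $|\xi|'^{\,n}$. So $|\xi|'=|\xi|^\lambda$ for all $\xi$, and $\mathfrak Q=\mathfrak Q'$. Hence weak approximation applies: for $a,a'\in M$ there are elements of $M$ arbitrarily close to $a$ for $|\cdot|$ and simultaneously to $a'$ for $|\cdot|'$.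

Suppose $\xi\notin M$, with monic minimal polynomial $f$ over $M$ of degree $n\ge2$. Choose $\varepsilon>0$ smaller than $|\xi-\xi'|$ for all conjugates $\xi'\ne\xi$ and smaller than $|i-j|'$ for $1\le i<j\le n$. Approximating the coefficients of $f$ for $|\cdot|$ and those of $\prod_{i=1}^n(x-i)$ for $|\cdot|'$, we find a monic $h\in M[x]$ of degree $n$ with $|h(\xi)|<\varepsilon^n$ and $|h(i)|'<\varepsilon^n$ for $i=1,\dots,n$. Write $h=\prod_{j=1}^n(x-\rho_j)$ over $\overline{\mathbb{Q}}$. Each ball $\{z:|z-i|'<\varepsilon\}$ contains a root of $h$. The $n$ balls are disjoint by the ultrametric inequality, so each contains exactly one root. The group $\Gamma$ permutes the roots and maps each ball to itself, so it fixes every root, and all $\rho_j$ lie in $M$. Since $|h(\xi)|<\varepsilon^n$, some $j$ has $|\xi-\rho_j|<\varepsilon$. As in Krasner's lemma, for $g\in\Gamma$ we have $|g\xi-\rho_j|=|\xi-\rho_j|<\varepsilon$, so $|g\xi-\xi|<\varepsilon$ and $g\xi=\xi$. Thus $\xi\in M$, a contradiction. Hence $M=\overline{\mathbb{Q}}$ and $\Gamma=1$.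
\end{proof}

Put $\mathcal N=\{g\in G:g\tau g^{-1}\in C\}$. By Lemma~\ref{lem:C}(c) it contains every $\sigma^b$.

\begin{lemma}\label{lem:norm}
If $g\in\mathcal N$, then $g\in D$ and $g\tau^ag^{-1}=\tau^{2^{\deg g}a}$ for all $a\in R$.
\end{lemma}

\begin{proof}
The element $g\tau g^{-1}\ne1$ lies in $C\le D_{\mathfrak P}$ and in $gD_{\mathfrak P}g^{-1}=D_{g\mathfrak P}$. So $g\mathfrak P=\mathfrak P$ by Lemma~\ref{lem:schmidt}. Let $g$ act on $k_n$ as $\mathrm{Frob}^j$. The order of $\tau_n$ is $|I_n/W_n|$, which divides $2^{f_n}-1$, and $j\equiv\deg g\pmod{f_n}$; so $\tau_n^{2^j}=\tau^{2^{\deg g}}|_{F_n}$. By \eqref{eq:modW}, $g\tau g^{-1}$ and $\tau^{2^{\deg g}}$ are congruent modulo $W$. Both lie in $C$ and $C\cap W=1$, so they are equal. Raise to the power $a$.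
\end{proof}

Let $\kappa(x;u_1,u_2)$ be the conjunction of the equations $xu_2=u_2x$ and $u_1xu_1^{-1}=x^2$.

\begin{lemma}\label{lem:kappa}
The formula $\kappa(x;\sigma,\tau)$ defines $C$ in $G$.
\end{lemma}

\begin{proof}
Each $\tau^a$ commutes with $\tau$ and satisfies $\sigma\tau^a\sigma^{-1}=\tau^{2a}$. Conversely let $x$ satisfy both equations. The first equation puts $x$ into $I$: we have $x\in\mathcal N$, so by Lemmas~\ref{lem:norm} and~\ref{lem:C}(b), $x\in D$ and $2^{\deg x}=1$ in $R$. For $n\ge2$ the order of $2$ modulo $2^n-1$ is $n$, so $n\mid\deg x$. Hence $\deg x=0$ and $x\in I$. The second equation removes the wild part. Write $x=w\tau^a$ with $w\in W$. Since $x$ commutes with $\tau^a$,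
\[
\sigma w\sigma^{-1}=\sigma x\sigma^{-1}\cdot\sigma\tau^{-a}\sigma^{-1}=x^2\tau^{-2a}=(x\tau^{-a})^2=w^2 .
\]
So $w$ is conjugate to $w^{2^j}$ for every $j\ge0$. As $w|_{F_n}$ lies in the $2$-group $W_n$, we have $w^{2^j}|_{F_n}=1$ for large $j$, so $w|_{F_n}=1$ for all $n$, and $x=\tau^a$.
\end{proof}

The computation of Section~\ref{sec:seven} extends to all odd primes. For $b\in\widehat{\mathbb{Z}}$ put
\[
Z(b)=\{\,l\text{ odd prime}:\ b_l=0\text{ and }\operatorname{ord}_l(2)\mid b\,\}.
\]

\begin{lemma}\label{lem:Z}
Let $g\in\mathcal N$ and $a\in R$. Then $g$ commutes with $\tau^a$ if and only if $\operatorname{supp}(a)\subseteq Z(\deg g)$. In particular $\sigma^b$ commutes with $\tau^a$ if and only if $\operatorname{supp}(a)\subseteq Z(b)$.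
\end{lemma}

\begin{proof}
Let $b=\deg g$. By Lemmas~\ref{lem:norm} and~\ref{lem:C}(b), $g$ commutes with $\tau^a$ if and only if $2^ba=a$. Since each $\mathbb{Z}_l$ is a domain, this says that $(2^b)_l=1$ for all $l\in\operatorname{supp}(a)$. Recall that $\mathbb{Z}_l^\times=\mu_{l-1}\times(1+l\mathbb{Z}_l)$, where $\mu_{l-1}$ is the group of $(l-1)$-th roots of unity, which maps isomorphically onto $\mathbb{F}_l^\times$, and $1+l\mathbb{Z}_l\cong(\mathbb{Z}_l,+)$. Write $2=\zeta y$ accordingly. Then $\zeta$ has order $\operatorname{ord}_l(2)$, so $\zeta^b=1$ if and only if $\operatorname{ord}_l(2)\mid b$. Also $y\ne1$, because $2$ is not a root of unity. Under the isomorphism with $\mathbb{Z}_l$ the map $y\mapsto y^b$ is multiplication by $b_l$, so $y^b=1$ if and only if $b_l=0$.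
\end{proof}

The condition $b_l=0$ is the one we want to control. The condition $\operatorname{ord}_l(2)\mid b$ couples $l$ to other primes, and it can be switched off when $\operatorname{ord}_l(2)$ is squarefree. Let $L$ be the set of odd primes $l$ with $\operatorname{ord}_l(2)$ squarefree, let $J=\prod_qq\mathbb{Z}_q\subseteq\widehat{\mathbb{Z}}$, and for an odd prime $l$ let $h_l=\sigma^{le_l}$, a computable element of $\mathcal N$.

\begin{lemma}\label{lem:indep}
\begin{enumerate}
\item[(a)] If $b\in J$ and $l\in L$, then $l\in Z(b)$ if and only if $b_l=0$. If moreover $S=\{q:b_q=0\}$ is contained in $L$, then $Z(b)=S$.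
\item[(b)] The element $h_l$ commutes with $\tau^c$ if $\operatorname{supp}(c)\subseteq L\setminus\{l\}$, and does not commute with $\tau^a$ if $l\in\operatorname{supp}(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every squarefree integer divides every element of $J$, which gives the first claim. For the second, $Z(b)\subseteq S$ by definition and $S\subseteq Z(b)$ by the first claim. (b) The exponent $le_l$ lies in $J$ and vanishes exactly at the primes other than $l$. So $L\setminus\{l\}\subseteq Z(le_l)$ and $l\notin Z(le_l)$; apply Lemma~\ref{lem:Z}.
\end{proof}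

Part (b) fails outside $L$. From $2^9-1=7\cdot73$ we get $\operatorname{ord}_{73}(2)=9$, and $9\nmid3e_3$, so $h_3$ does not commute with $\tau^{e_{73}}$. This failure will be put to use in Lemma~\ref{lem:eta}.

We need an infinite computable subset of $L$. Let $r_0=3$, let $v_i$ be the least prime factor of $2^{r_i}-1$, and let $r_{i+1}$ be the least prime greater than $v_i$. Thus $v_0=7$, $r_1=11$, and $v_1=23$ because $2^{11}-1=23\cdot89$. Since $r_i$ is prime, $\operatorname{ord}_{v_i}(2)=r_i$, so $r_i\mid v_i-1$ and $r_0<v_0<r_1<v_1<\cdots$. Put $V=\{v_i:i\in\omega\}$. Then: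
\begin{enumerate}
\item[(V1)] $V$ is infinite and computable, and $\operatorname{ord}_{v_i}(2)=r_i$ is prime, so $V\subseteq L$.
\item[(V2)] No $r_i$ belongs to $V$.
\end{enumerate}
Property (V2) is needed only in Section~\ref{sec:interp}.

\section{A formula whose witnesses compute the jump}\label{sec:jump}

We want to say that $x$ has the largest possible support within a definable set $B\subseteq C$. By Lemma~\ref{lem:Z}, a larger support means fewer commuting elements of $\mathcal N$. So we ask that whatever commutes with $x$ commutes with all of $B$. With $\bar u=(u_1,u_2,u_3)$ let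
\begin{align*}
\beta(x;\bar u)&:\quad xu_2=u_2x\ \wedge\ u_1xu_1^{-1}=x^2\ \wedge\ u_3x=xu_3,\\
\varphi(\bar u)&:\quad\exists x\,\Big[\beta(x;\bar u)\wedge\forall g\,\forall y\,\big((\beta(y;\bar u)\wedge gx=xg)\to gy=yg\big)\Big].
\end{align*}
Moving $\forall g\,\forall y$ in front of the conjunction shows that $\varphi$ is an $\exists\forall$-formula. It is not positive, since the implication negates its premise.

\begin{proposition}\label{prop:jump}
For every $X\subseteq\omega$ there is $\gamma_X\in G$ with $\gamma_X\le_TX$ such that
\begin{enumerate}
\item[(a)] $G\models\varphi(\sigma,\tau,\gamma_X)$;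
\item[(b)] if $G_0\le H\le G$, $\gamma_X\in H$, and $x\in H$ is a witness for $\varphi(\sigma,\tau,\gamma_X)$ in $H$, then $X'\le_Tx\oplus X$.
\end{enumerate}
\end{proposition}

\begin{proof}
Say that $n$ enters $X'$ at stage $s\ge1$ if the $n$-th machine with oracle $X$ halts on input $n$ after exactly $s$ steps. Define $b\in\widehat{\mathbb{Z}}$ by
\[
b_q=q\quad(q\notin V),\qquad b_{v_n}=\begin{cases}v_n^{\,s}&\text{if $n$ enters $X'$ at stage $s$,}\\0&\text{if }n\notin X'.\end{cases}
\]
Then $b\le_TX$: the residue $b_{v_n}\bmod v_n^k$ is $v_n^s$ if $n$ enters at a stage $s<k$ and is $0$ otherwise. Put $\gamma_X=\sigma^b$; it is $X$-computable by Lemma~\ref{lem:C}(d). We have $b\in J$, and $b$ vanishes exactly on $S=\{v_n:n\notin X'\}\subseteq L$, so $Z(b)=S$ by Lemma~\ref{lem:indep}(a). By Lemmas~\ref{lem:kappa} and~\ref{lem:Z}, the set defined by $\beta(\,\cdot\,;\sigma,\tau,\gamma_X)$ in $G$ is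
\[
B=\{\tau^a:\operatorname{supp}(a)\subseteq S\}.
\]

(a) Let $x=\tau^{1_S}$. Then $\overline{\langle x\rangle}=\{\tau^{c1_S}:c\in R\}=B$. If $g$ commutes with $x$, the centralizer of $g$ is a closed subgroup containing $x$, so it contains $B$.

(b) Since $\beta$ is quantifier-free, $x\in B$; write $x=\tau^a$ with $\operatorname{supp}(a)\subseteq S$. Suppose some $l\in S$ is not in $\operatorname{supp}(a)$. The elements $g=h_l$ and $y=\tau^{e_l}$ are computable, so they lie in $H$, and $y\in B$. By Lemma~\ref{lem:indep}(b), $g$ commutes with $x$ and not with $y$. This contradicts the choice of $x$. Hence $\operatorname{supp}(a)=S$. By Lemma~\ref{lem:C}(d), $S$ is c.e.\ in $x$, so the complement of $X'$ is c.e.\ in $x$. As $X'$ is c.e.\ in $X$, fact (T3) gives $X'\le_Tx\oplus X$.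
\end{proof}

The hypothesis $G_0\le H$ was used to have $\sigma,\tau$ and the test elements $h_l,\tau^{e_l}$ in $H$. For $X=\emptyset$ the set $B$ is defined by equations with computable parameters, and its computable elements are dense in it, since they include all $\tau^a$ with $a$ an integer combination of finitely many $e_l$, $l\in S$. What is hard to compute is an element of $B$ that is nontrivial at all primes of $S$ at once.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\gamma=\gamma_\emptyset\in G_0$. Proposition~\ref{prop:jump} gives $G\models\varphi(\sigma,\tau,\gamma)$ and (a).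

(b) If $H=G_c\cap G_d$ is elementary for $\exists\forall$-formulas, then $H\models\varphi(\sigma,\tau,\gamma)$, so some $x\in H$ computes $\emptyset'$. Both $c$ and $d$ compute $x$, so $c,d\ge0'$, and neither is low by (T2).

(c) Let $X\in\mathcal I$. Then $\gamma_X\in G_{\mathcal I}$, so $G_{\mathcal I}\models\varphi(\sigma,\tau,\gamma_X)$, and a witness $x\in G_{\mathcal I}$ gives $X'\le_Tx\oplus X\in\mathcal I$. The group $G_d$ is $G_{\mathcal I}$ for $\mathcal I=\{X:X\le_Td\}$, which by (T2) is not closed under the jump.
\end{proof}

\section{Removing the parameters}\label{sec:sentence}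

To obtain a sentence we quantify universally over the parameters. The difficulty is that $\varphi(\bar u)$ must then hold in $G$ for all triples that we admit, while its failure in $H$ is needed for one triple only. In Proposition~\ref{prop:jump}(a) we used only that $B$ is \emph{procyclic}, that is, the closure of a cyclic subgroup. By a theorem of Geyer \cite{Geyer}, every closed abelian subgroup of $\operatorname{Gal}(\overline{\mathbb{Q}}/\mathbb{Q})$ is procyclic. So it suffices to admit the triples for which the set defined by $\beta$ is commutative. Let
\[
\Xi:\quad\forall\bar u\,\Big[\forall x\,\forall y\,\big((\beta(x;\bar u)\wedge\beta(y;\bar u))\to xy=yx\big)\ \to\ \varphi(\bar u)\Big].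
\]

\begin{proof}[Proof of Theorem~\ref{thm:sentence}]
Let $\bar u$ be any triple from $G$ such that the set $B$ defined by $\beta(\,\cdot\,;\bar u)$ is commutative. The set $B$ is closed, being defined by equations, and contains $1$. For $x,y\in B$, the elements $xy$ and $x^{-1}$ commute with $u_2$ and $u_3$, we have $u_1x^{-1}u_1^{-1}=(x^{-1})^2$, and $u_1xyu_1^{-1}=x^2y^2=(xy)^2$ by commutativity. So $B$ is a closed abelian subgroup, and $B=\overline{\langle x\rangle}$ for some $x\in B$ by Geyer's theorem. Every $g$ commuting with $x$ commutes with $B$, so $G\models\varphi(\bar u)$. Hence $G\models\Xi$.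

Let $G_0\le H\le G$ have no element computing $\emptyset'$, and take $\bar u=(\sigma,\tau,\gamma)$ as in Theorem~\ref{thm:main}. The elements of $H$ satisfying $\beta$ lie in the abelian group $C$, so the premise holds in $H$, while $\varphi(\sigma,\tau,\gamma)$ fails in $H$ by Theorem~\ref{thm:main}(a). Hence $H\not\models\Xi$. If $c$ and $d$ are low, no element of $G_c\cap G_d$ computes $\emptyset'$, by (T2).
\end{proof}

The hypothesis $G_0\le H$ cannot simply be dropped: the trivial subgroup satisfies $\Xi$.

\section{Interpreting second-order arithmetic}\label{sec:interp}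

We take $L_2$ to have the atomic formulas $m=n$, $i+j=k$, $i\cdot j=k$ and $n\in X$ in variables. Nothing is lost: terms can be unnested, $0$, $1$ and $<$ are definable, and $X=Y$ abbreviates $\forall n\,(n\in X\leftrightarrow n\in Y)$. A formula is \emph{arithmetical} if it has no set quantifiers. An arithmetical formula with parameters from $\mathcal I$ has the same truth value in $(\omega,\mathcal I)$ as in $(\omega,\mathcal P(\omega))$, because number quantifiers range over $\omega$ in both. Computable sets and functions, the relation $Z=X\oplus Y$, and the relation ``the $e$-th machine with oracle $X$ decides $Z$'' are arithmetical.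

To prove Theorem~\ref{thm:class} we translate in both directions, by translations that do not depend on $\mathcal I$. The main work is to translate $L_2$ into the language of groups. Supports of elements of $C$ will represent sets, and elements with one-point support will represent numbers. For addition and multiplication we need definable relations between different primes. These come from the condition $\operatorname{ord}_l(2)\mid b$ that we have so far suppressed: a triple $F$ of primes in $V$ is recorded by a prime $m_F$ with $\operatorname{ord}_{m_F}(2)=\prod F$.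

In Lemmas~\ref{lem:supp} to~\ref{lem:arith}, $H$ is any subgroup with $G_0\le H\le G$, all formulas are evaluated in $H$, and their parameters are finitely many fixed elements of $G_0$ that do not depend on $H$. Quantifier-free formulas have the same meaning in $H$ as in $G$. In particular $C\cap H$ is defined by $\kappa(x;\sigma,\tau)$, and $\mathcal N\cap H$ by the formula $\nu(g)$ given by $\kappa(g\tau g^{-1};\sigma,\tau)$.

\subsection*{Supports and points}
For a computable set $S\subseteq L$ let $b_S\in\widehat{\mathbb{Z}}$ have component $0$ at $q\in S$ and $q$ at $q\notin S$, and let $\delta_S=\sigma^{b_S}\in G_0$. By Lemma~\ref{lem:indep}(a), $Z(b_S)=S$. So $C_S=\{\tau^a:\operatorname{supp}(a)\subseteq S\}$ is defined by the equations $\kappa(x;\sigma,\tau)\wedge x\delta_S=\delta_Sx$, which we abbreviate by $x\in C_S$. Define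
\begin{align*}
x\sqsubseteq y&:\quad\forall g\,\big((\nu(g)\wedge gy=yg)\to gx=xg\big),\\
x\sim y&:\quad x\sqsubseteq y\ \wedge\ y\sqsubseteq x,\\
\mathrm{pt}_S(x)&:\quad x\in C_S\ \wedge\ x\ne1\ \wedge\ \forall y\,\big((y\in C_S\wedge y\ne1\wedge y\sqsubseteq x)\to x\sqsubseteq y\big).
\end{align*}
Call $x=\tau^a$ a \emph{point at $l$} if $\operatorname{supp}(a)=\{l\}$. For each $l$ the group $H$ contains a point at $l$, namely $\tau^{e_l}$.

\begin{lemma}\label{lem:supp}
\begin{enumerate}
\item[(a)] If $x=\tau^a$ and $y=\tau^c$ lie in $H$ and have supports in $L$, then $x\sqsubseteq y$ holds if and only if $\operatorname{supp}(a)\subseteq\operatorname{supp}(c)$. In particular two points at primes of $L$ satisfy $x\sim y$ if and only if they are at the same prime.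
\item[(b)] For computable $S\subseteq L$ and $x\in H$, $\mathrm{pt}_S(x)$ holds if and only if $x$ is a point at some $l\in S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\operatorname{supp}(a)\subseteq\operatorname{supp}(c)$ and let $g\in\mathcal N$ commute with $y$. By Lemma~\ref{lem:Z}, $\operatorname{supp}(a)\subseteq\operatorname{supp}(c)\subseteq Z(\deg g)$, so $g$ commutes with $x$. If instead $l\in\operatorname{supp}(a)\setminus\operatorname{supp}(c)$, then $h_l\in\mathcal N\cap H$ commutes with $y$ and not with $x$ by Lemma~\ref{lem:indep}(b).

(b) Let $1\ne x=\tau^a\in C_S$. If $\operatorname{supp}(a)=\{l\}$, every $y\in C_S$ with $1\ne y\sqsubseteq x$ has support $\{l\}$ by (a), so $x\sqsubseteq y$. If $\operatorname{supp}(a)$ contains $l$ and another prime, then $y=\tau^{e_l}\in C_S\cap H$ satisfies $1\ne y\sqsubseteq x$ and $x\not\sqsubseteq y$.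
\end{proof}

\subsection*{Primes with prescribed order of $2$}
By Bang's theorem, for every $n\ne1,6$ there is a prime modulo which $2$ has order $n$. The cases that we need have a short proof.

\begin{lemma}\label{lem:bang}
Let $n$ be either a prime power $q^k$ with $k\ge1$ or a product of one or more distinct elements of $V$. Then there is an odd prime $m$ with $\operatorname{ord}_m(2)=n$.
\end{lemma}

\begin{proof}
First, no prime factor of $n$ divides $2^n-1$. If $n=q^k$, then $2^n\equiv2\pmod q$ by Fermat's little theorem, so $2^n-1\equiv1\pmod q$. If $n$ is a product of elements of $V$ and $v_i\mid2^n-1$, then the prime $r_i$ divides $n$, so $r_i\in V$, contrary to (V2).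

Let $\Phi_n$ be the $n$-th cyclotomic polynomial. The integer $|\Phi_n(2)|$ is the product of the numbers $|2-\zeta|>1$ over the primitive $n$-th roots of unity $\zeta\in\mathbb{C}$, so it has a prime factor $m$. Then $m\mid2^n-1$, so $m$ is odd, $m\nmid n$, and $d=\operatorname{ord}_m(2)$ divides $n$. If $d<n$, then $(x^d-1)\Phi_n(x)$ divides $x^n-1$ in $\mathbb{Z}[x]$, so $2$ is a double root of $x^n-1$ modulo $m$. But the derivative $n2^{n-1}$ is nonzero modulo $m$. Hence $d=n$.
\end{proof}

Split $V$ into $V_j=\{v_{3n+j}:n\in\omega\}$ for $j=0,1,2$; three copies of $\omega$ let an unordered triple record an ordered one. For $i,j,k\in\omega$ let $F(i,j,k)=\{v_{3i},v_{3j+1},v_{3k+2}\}$, and for such a triple $F$ let $m_F$ be the least prime with $\operatorname{ord}_{m_F}(2)=\prod_{v\in F}v$. Let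
\[
E_+=\{m_{F(i,j,i+j)}\}_{i,j},\qquad E_\times=\{m_{F(i,j,ij)}\}_{i,j},\qquad E_==\{m_{F(i,i,i)}\}_i .
\]
The prime $m_F$ determines $F$, lies in $L$, and is not in $V$, since $2$ has prime order modulo the elements of $V$. The sets $V_j$ and $E_+,E_\times,E_=$ are computable: given an odd prime $m$, factor $\operatorname{ord}_m(2)$, check that it comes from a triple of the required kind, and check that no smaller prime has the same order.

\subsection*{Incidence}
We want to define ``$v\in F$'' from a point $x$ at $v$ and a point $z$ at $m_F$. If $v\in F$, then $\sigma^{e_v}$ fails to commute with $z$, because $v$ divides $\operatorname{ord}_{m_F}(2)$ and does not divide $e_v$, and it commutes with the points at the other primes of $V$. But the existence of such an element does not yet characterize $v\in F$: by Lemma~\ref{lem:indep}(b), $h_{m_F}$ commutes with all points at primes of $V$ and not with $z$, whatever $v$ is. So we must restrict to those $g$ whose degree vanishes outside $V$, and one more parameter achieves this. Let $Y$ be the computable set of odd primes $y\notin V$ such that no element of $V$ divides $\operatorname{ord}_y(2)$,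 and let $\eta=\tau^{1_Y}\in G_0$.

\begin{lemma}\label{lem:eta}
An element $g\in\mathcal N$ commutes with $\eta$ if and only if $(\deg g)_q=0$ for all primes $q\notin V$.
\end{lemma}

\begin{proof}
Let $b=\deg g$. By Lemma~\ref{lem:Z}, $g$ commutes with $\eta$ if and only if $Y\subseteq Z(b)$. Suppose $b$ vanishes outside $V$ and $y\in Y$. Then $b_y=0$, and $b$ vanishes at all prime factors of $\operatorname{ord}_y(2)$, so $\operatorname{ord}_y(2)\mid b$ and $y\in Z(b)$. Conversely suppose $Y\subseteq Z(b)$, and let $q\notin V$ be prime and $k\ge2$. By Lemma~\ref{lem:bang} there is an odd prime $y$ with $\operatorname{ord}_y(2)=q^k$. This order is not prime, so $y\notin V$ by (V1), and no element of $V$ divides it, so $y\in Y$. Hence $q^k\mid b$. As $k$ is arbitrary, $b_q=0$.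
\end{proof}

Define
\[
\mathrm{Inc}(x,z):\quad\exists g\,\Big[\nu(g)\wedge g\eta=\eta g\wedge gz\ne zg\wedge\forall y\,\big((\mathrm{pt}_V(y)\wedge y\not\sim x)\to gy=yg\big)\Big].
\]

\begin{lemma}\label{lem:inc}
Let $x\in H$ be a point at $v\in V$ and $z\in H$ a point at $m_F$. Then $\mathrm{Inc}(x,z)$ holds if and only if $v\in F$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:supp}, the last clause says that $g$ commutes with every point of $H$ at a prime of $V\setminus\{v\}$.

Let $v\in F$ and $g=\sigma^{e_v}\in\mathcal N\cap G_0$. It commutes with $\eta$ by Lemma~\ref{lem:eta}. For $v_i\ne v$ the exponent $e_v$ vanishes at $v_i$, and it vanishes at $r_i$ because $r_i\ne v$ by (V2). So $v_i\in Z(e_v)$, and $g$ commutes with the points at $v_i$. Since $v\mid\operatorname{ord}_{m_F}(2)$ and $v\nmid e_v$, we have $m_F\notin Z(e_v)$, so $gz\ne zg$.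

Let $v\notin F$, and let $g\in\mathcal N\cap H$ commute with $\eta$ and satisfy the last clause. Put $b=\deg g$. By Lemma~\ref{lem:eta}, $b$ vanishes outside $V$, in particular at $m_F$. For $v'\in V\setminus\{v\}$, $g$ commutes with $\tau^{e_{v'}}\in H$, so $v'\in Z(b)$ and $b_{v'}=0$. This applies to the three primes in $F$, so $\operatorname{ord}_{m_F}(2)\mid b$. Hence $m_F\in Z(b)$ and $gz=zg$. So $\mathrm{Inc}(x,z)$ fails.
\end{proof}

\subsection*{Numbers and sets}
Say that $x$ \emph{represents the number $n$} if $x$ is a point at $v_{3n}$, and that $y=\tau^c\in C_{V_0}$ \emph{represents the set} $\{n:v_{3n}\in\operatorname{supp}(c)\}$. Define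
\begin{align*}
\mathrm{Same}(x,x')&:\ \exists z\,\big(\mathrm{pt}_{E_=}(z)\wedge\mathrm{Inc}(x,z)\wedge\mathrm{Inc}(x',z)\big),\\
\mathrm{Plus}(x_0,x_1,x_2)&:\ \exists x_1'\,\exists x_2'\,\exists z\,\big(\mathrm{pt}_{V_1}(x_1')\wedge\mathrm{pt}_{V_2}(x_2')\wedge\mathrm{pt}_{E_+}(z)\\
&\qquad\wedge\mathrm{Same}(x_1,x_1')\wedge\mathrm{Same}(x_2,x_2')\\
&\qquad\wedge\mathrm{Inc}(x_0,z)\wedge\mathrm{Inc}(x_1',z)\wedge\mathrm{Inc}(x_2',z)\big),
\end{align*}
and let $\mathrm{Times}$ be $\mathrm{Plus}$ with $E_\times$ in place of $E_+$.

\begin{lemma}\label{lem:arith}
Let $x_0,x_1,x_2\in H$ represent the numbers $i,j,k$ and let $y\in H$ represent the set $X$. Then $x_0\sim x_1$ holds if and only if $i=j$; $\mathrm{Plus}(x_0,x_1,x_2)$ holds if and only if $i+j=k$; $\mathrm{Times}(x_0,x_1,x_2)$ holds if and only if $ij=k$; and $x_0\sqsubseteq y$ holds if and only if $i\in X$.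
\end{lemma}

\begin{proof}
The first and last claims are Lemma~\ref{lem:supp}(a). Let $x$ be a point at $v_{3n}$ and $x'$ a point at $v_{3n'+\epsilon}$ with $\epsilon\in\{1,2\}$. By Lemma~\ref{lem:inc}, $\mathrm{Same}(x,x')$ holds if and only if some $F(p,p,p)$ contains both primes, that is, if and only if $n=n'$; a witness $\tau^{e_m}$ with $m=m_{F(n,n,n)}$ lies in $H$. So in $\mathrm{Plus}$ the points $x_1',x_2'$ must be at $v_{3j+1},v_{3k+2}$, the three incidences force $z$ to be at $m_{F(i,j,k)}$, and this prime lies in $E_+$ if and only if $i+j=k$. In that case the computable points at these three primes are witnesses. The same argument with $E_\times$ gives the claim for $\mathrm{Times}$.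
\end{proof}

For an $L_2$-formula $\psi$ define a group formula $\psi^*$, with the parameters $\sigma$, $\tau$, $\eta$ and $\delta_S$ for $S\in\{V,V_0,V_1,V_2,E_+,E_\times,E_=\}$, as follows. Atomic formulas are replaced according to Lemma~\ref{lem:arith}, connectives are kept, $\exists n$ becomes $\exists x\,(\mathrm{pt}_{V_0}(x)\wedge\cdots)$, and $\exists X$ becomes $\exists y\,(y\in C_{V_0}\wedge\cdots)$.

\begin{proposition}\label{prop:star}
Let $\mathcal I$ be a Turing ideal closed under the jump. If $\bar x,\bar y$ are tuples from $G_{\mathcal I}$ representing numbers $\bar n$ and sets $\bar X$, then $\bar X\in\mathcal I$ and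
\[
G_{\mathcal I}\models\psi^*(\bar x,\bar y)\iff(\omega,\mathcal I)\models\psi(\bar n,\bar X).
\]
Every number and every set in $\mathcal I$ is represented in $G_{\mathcal I}$.
\end{proposition}

\begin{proof}
The number $n$ is represented by $\tau^{e_{v_{3n}}}\in G_0$. A set $X\in\mathcal I$ is represented by $\tau^{1_S}$ with $S=\{v_{3n}:n\in X\}$, which is $X$-computable. Conversely, the set represented by $y\in C_{V_0}\cap G_{\mathcal I}$ is c.e.\ in $y$ by Lemma~\ref{lem:C}(d), so it is computable from $y'$ by (T1) and lies in $\mathcal I$. This is the only use of closure under the jump. Thus the sets represented in $G_{\mathcal I}$ are exactly the members of $\mathcal I$. The equivalence follows by induction on $\psi$, with Lemma~\ref{lem:arith} for atomic formulas and these remarks, together with Lemma~\ref{lem:supp}(b), for the quantifiers.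
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Suppose $G_{\mathcal I}\preccurlyeq G$. By Theorem~\ref{thm:main}(c), $\mathcal I$ is closed under the jump. Let $\bar n\in\omega$ and $\bar X\in\mathcal I$ be represented by $\bar x,\bar y\in G_{\mathcal I}$. Proposition~\ref{prop:star} applies to $\mathcal I$ and to $\mathcal P(\omega)$, and the parameters of $\psi^*$ lie in $G_0\le G_{\mathcal I}$. Hence
\begin{align*}
(\omega,\mathcal I)\models\psi(\bar n,\bar X)&\iff G_{\mathcal I}\models\psi^*(\bar x,\bar y)\\
&\iff G\models\psi^*(\bar x,\bar y)\iff(\omega,\mathcal P(\omega))\models\psi(\bar n,\bar X).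
\end{align*}

For the converse we translate group formulas into $L_2$. The domain and the operations of $\overline{\mathbb{Q}}$ are computable, so ``$X$ is the graph of an automorphism of $\overline{\mathbb{Q}}$'' is an arithmetical formula $\mathrm{Aut}(X)$. An equation between group words can be written as $\alpha_1^{\pm1}\cdots\alpha_p^{\pm1}=1$. It says that for every $z_0\in\overline{\mathbb{Q}}$ there are $z_1,\dots,z_p$ with $z_p=z_0$ such that each pair $(z_i,z_{i-1})$, or $(z_{i-1},z_i)$ for the exponent $-1$, lies in the graph of $\alpha_i$; this is arithmetical in the graphs. Let $\chi^\dagger$ be obtained from a group formula $\chi$ by these replacements, with $\exists x$ turned into $\exists X\,(\mathrm{Aut}(X)\wedge\cdots)$. For every Turing ideal $\mathcal I$, the sets satisfying $\mathrm{Aut}$ in $(\omega,\mathcal I)$ are the graphs of the elements of $G_{\mathcal I}$, so induction on $\chi$ gives $G_{\mathcal I}\models\chi(\bar\alpha)\iff(\omega,\mathcal I)\models\chi^\dagger(\bar\alpha)$ for $\bar\alpha\in G_{\mathcal I}$. Applying this to $\mathcal I$ and to $\mathcal P(\omega)$ shows that $(\omega,\mathcal I)\preccurlyeq(\omega,\mathcal P(\omega))$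 implies $G_{\mathcal I}\preccurlyeq G$.
\end{proof}

\section{Exact pairs}\label{sec:pairs}

Spector's exact pair theorem \cite{Spector} says that for every countable Turing ideal $\mathcal I$ there are degrees $c,d$ with $\mathcal I=\{X:X\le_Tc\text{ and }X\le_Td\}$. It turns Theorem~\ref{thm:class} into a statement about the groups $G_c\cap G_d$.

\begin{proof}[Proof of Corollary~\ref{cor:pairs}]
We use one observation twice. Let $(\omega,\mathcal I)\preccurlyeq(\omega,\mathcal P(\omega))$, and let $Z$ be the unique solution in $(\omega,\mathcal P(\omega))$ of a formula $\psi(Z)$ with parameters from $\omega$ and $\mathcal I$. Then $\exists Z\,\psi(Z)$ holds in $(\omega,\mathcal I)$, a witness in $\mathcal I$ also satisfies $\psi$ in $(\omega,\mathcal P(\omega))$, and so $Z\in\mathcal I$.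

(a) By the downward L\"owenheim--Skolem theorem, $(\omega,\mathcal P(\omega))$ has a countable elementary substructure containing all numbers; it has the form $(\omega,\mathcal I)$ with $\mathcal I$ countable and nonempty. If $X,Y\in\mathcal I$, then $X\oplus Y$ and each set decided by a machine with oracle $X$ are unique solutions of arithmetical formulas in these parameters, so they lie in $\mathcal I$. Thus $\mathcal I$ is a countable Turing ideal. Let $c,d$ be an exact pair for it. Then $G_c\cap G_d=G_{\mathcal I}\preccurlyeq G$ by Theorem~\ref{thm:class}, and $c,d$ are not low by Theorem~\ref{thm:main}(b).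

(b) Let $\mathcal I$ be the ideal of sets computable from both $c$ and $d$. By Theorem~\ref{thm:class}, $(\omega,\mathcal I)\preccurlyeq(\omega,\mathcal P(\omega))$. So $\mathcal I$ contains every real that is the unique solution of a formula without parameters. This includes each real $\{n:(\omega,\mathcal P(\omega))\models\psi(n)\}$, which is the unique solution of $\forall n\,(n\in Z\leftrightarrow\psi(n))$. The sets $\emptyset^{(n)}$ are arithmetical, the hyperarithmetic sets are $\Delta^1_1$, and $\mathcal O$ is $\Pi^1_1$, so all of them are of this form.
\end{proof}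

\begin{thebibliography}{9}

\bibitem{ASL}
\emph{2023 North American Annual Meeting of the Association for Symbolic Logic},
\texttt{https://www.math.cmu.edu/\%7Ewangchil/hfirst.program2.pdf}.

\bibitem{Cohen}
Cohen, \emph{A Course in Computational Algebraic Number Theory}.

\bibitem{Geyer}
Geyer, \emph{Unendliche algebraische Zahlk\"orper, \"uber denen jede Gleichung aufl\"osbar von beschr\"ankter Stufe ist}, J. Number Theory 1 (1969).

\bibitem{NSW}
Neukirch, Schmidt and Wingberg, \emph{Cohomology of Number Fields}.

\bibitem{Serre}
Serre, \emph{Local Fields}.

\bibitem{Spector}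
Spector, Ann. of Math. 64 (1956).

\end{thebibliography}
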